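\title{Rajchman sets that are not Riesz sets}

\begin{abstract}
Let $G$ be a compact metrizable abelian group with dual group $\Gamma$. A set $\Lambda\subseteq\Gamma$ is a Riesz set if every measure on $G$ with spectrum in $\Lambda$ is absolutely continuous, and a Rajchman set if the Fourier--Stieltjes transform of every such measure tends to zero at infinity. Every Riesz set is a Rajchman set. We show that the converse fails on every infinite $G$. In our examples each nonzero element of $\Gamma$ is a difference of two elements of $\Lambda$ in only finitely many ways, and this forces the Rajchman property; for the circle these are the sets of integers whose gaps tend to infinity. On the Cantor group the construction uses quadratic character sums over finite fields and gives a singular measure. If the number of representations as a difference is uniformly bounded, then every measure with spectrum in $\Lambda$ lies in $L^2$, so no such set is a counterexample.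
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $G$ is a compact metrizable abelian group, $\Gamma$ is its dual group, which is countable and discrete, and $m$ is the normalized Haar measure of $G$. Let $M(G)$ be the space of complex regular Borel measures on $G$ of finite variation. The Fourier--Stieltjes transform of $\mu\in M(G)$ is
\[
\widehat\mu(\gamma)=\int_G\overline{\gamma(x)}\,d\mu(x),\qquad\gamma\in\Gamma,
\]
and the \emph{spectrum} of $\mu$ is the set of $\gamma$ with $\widehat\mu(\gamma)\neq0$. We identify $f\in L^1(G)=L^1(G,m)$ with the absolutely continuous measure $fm$. For $\Lambda\subseteq\Gamma$ let $V^1_\Lambda(G)$ be the space of measures with spectrum in $\Lambda$, and let $L^1_\Lambda(G)=V^1_\Lambda(G)\cap L^1(G)$.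

\begin{definition}\label{def:sets}
A set $\Lambda\subseteq\Gamma$ is a \emph{Riesz set} if $V^1_\Lambda(G)=L^1_\Lambda(G)$. It is a \emph{Rajchman set} if $\widehat\mu(\gamma)\to0$ as $\gamma\to\infty$ in $\Lambda$ for every $\mu\in V^1_\Lambda(G)$, that is, if $\{\gamma:|\widehat\mu(\gamma)|\ge\varepsilon\}$ is finite for every such $\mu$ and every $\varepsilon>0$.
\end{definition}

Both definitions say that $\Lambda$ is too thin to carry a rough measure. The first measures roughness on $G$, the second on $\Gamma$. By the Riemann--Lebesgue lemma every Riesz set is a Rajchman set. The question we answer comes from \cite{RL}: \emph{is every Rajchman set a Riesz set, for every compact metrizable abelian group $G$?}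

In the simplest cases the two properties hold or fail together. A finite set is a Riesz set, since a measure with finite spectrum is a trigonometric polynomial; so on a finite group there is nothing to ask. On an infinite group, $\Lambda=\Gamma$ is not a Rajchman set, since $\widehat{\delta_0}=1$. The next example shows that the question is about sets and not about single measures.

\begin{example}\label{ex:product}
Let $G=\mathbb F_2^{\mathbb N}$ be the Cantor group and $r_j(x)=(-1)^{x_j}$. The characters of $G$ are the products $r_S=\prod_{j\in S}r_j$ over finite sets $S\subset\mathbb N$. Let $0<a_j\le1$ with $a_j\to0$ and $\sum a_j^2=\infty$, and let $\mu$ be the product probability measure under which $r_j$ has mean $a_j$; on the first $n$ coordinates its density is $\prod_{j\le n}(1+a_jr_j)$. Then $\widehat\mu(r_S)=\prod_{j\in S}a_j\le a_{\max S}$ for $S\ne\emptyset$, so $\widehat\mu\to0$. Yet $\mu$ is singular. Put $s_n=\sum_{j\le n}a_j^2$ and $T_n=s_n^{-1}\sum_{j\le n}a_jr_j$. By independence, $\int T_n^2\,dm=1/s_n$ and $\int(T_n-1)^2\,d\mu\le1/s_n$. Along a subsequence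 with $\sum1/s_{n_i}<\infty$ we get $T_{n_i}\to0$ $m$-a.e.\ and $T_{n_i}\to1$ $\mu$-a.e. This is no counterexample, however: the spectrum of $\mu$ is all of $\Gamma$, which also carries $\delta_0$.
\end{example}

The example suggests the answer yes. The measure $\mu$ is singular because it is built by multiplication, multiplication fills the spectrum with sums, and a set with that much additive structure carries a second measure whose transform does not tend to zero. To find a counterexample one must build a non-absolutely continuous measure on a set with very little additive structure. We use the condition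
\begin{equation}\tag{F}\label{eq:F}
\Lambda\cap(\Lambda+\gamma)\ \text{ is finite for every }\gamma\in\Gamma\setminus\{0\}.
\end{equation}
The cardinality of $\Lambda\cap(\Lambda+\gamma)$ is the number of pairs $(\lambda,\lambda')\in\Lambda^2$ with $\lambda-\lambda'=\gamma$. On every $G$, condition \eqref{eq:F} implies that $\Lambda$ is a Rajchman set (Proposition~\ref{prop:rajchman}). Our results say that it does not imply the Riesz property, so the answer to the question is no.

\begin{theorem}\label{thm:cantor}
On $G=\mathbb F_2^{\mathbb N}$ there are a set $\Lambda\subset\Gamma$ satisfying \eqref{eq:F} and a nonzero singular real measure $\mu\in V^1_\Lambda(G)$. Such a set $\Lambda$ is a Rajchman set but not a Riesz set.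
\end{theorem}

\begin{theorem}\label{thm:general}
Let $G$ be an infinite compact metrizable abelian group. Then some $\Lambda\subset\Gamma$ satisfies \eqref{eq:F}, hence is a Rajchman set, and is not a Riesz set. So the statement ``every Rajchman subset of $\Gamma$ is a Riesz set'' holds for $G$ if and only if $G$ is finite. For $G=\mathbb T$, condition \eqref{eq:F} means that the gaps of $\Lambda$ tend to infinity.
\end{theorem}

In particular there is a set of integers with gaps tending to infinity that is not a Riesz set. The uniform version of \eqref{eq:F} is too strong to allow a counterexample.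

\begin{proposition}\label{prop:bounded}
If $\sup_{\gamma\ne0}|\Lambda\cap(\Lambda+\gamma)|<\infty$, then $V^1_\Lambda(G)\subset L^2(G)$, so $\Lambda$ is a Riesz set.
\end{proposition}

For instance, $\{2^n:n\ge0\}\subset\mathbb Z$ is a Riesz set, because $2^a-2^b=2^b(2^{a-b}-1)$ with $a>b$ determines $a$ and $b$. In the sets of Theorems~\ref{thm:cantor} and~\ref{thm:general} the number of representations of $\gamma$ as a difference is therefore finite for each $\gamma\neq0$ but unbounded.

Section~\ref{sec:differences} proves the two consequences of the difference conditions. Section~\ref{sec:cantor} proves Theorem~\ref{thm:cantor}; it already answers the question, and it shows the mechanism in exact form. Section~\ref{sec:general} proves Theorem~\ref{thm:general} by an approximate version of the same mechanism.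

\section{Conventions and standard facts}\label{sec:facts}

The groups $G$ and $\Gamma$ are written additively, so $(\gamma+\gamma')(x)=\gamma(x)\gamma'(x)$, $(-\gamma)(x)=\overline{\gamma(x)}$, and $0\in\Gamma$ is the constant function $1$. A \emph{trigonometric polynomial} is a finite linear combination of characters. The characters form an orthonormal basis of $L^2(G)$. Trigonometric polynomials are dense in $C(G)$ and in $L^1(G)$. Since $M(G)=C(G)^*$, a measure is determined by its transform. For $\mu\in M(G)$ and a trigonometric polynomial $V$, the convolution $\mu*V(x)=\int V(x-y)\,d\mu(y)$ is the trigonometric polynomial with coefficients $\widehat\mu\,\widehat V$, and $\|\mu*V\|_1\le\|\mu\|\,\|V\|_1$. We use one existence theorem for kernels \cite[Theorem~2.6.8]{Rudin}: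
\begin{equation}\label{eq:kernel}
\begin{gathered}
\text{for every finite $F\subset\Gamma$ there is a trigonometric polynomial $V$}\\
\text{with $\|V\|_1\le2$ and $\widehat V=1$ on $F$.}
\end{gathered}
\end{equation}
Both counterexamples are limits of trigonometric polynomials in the following sense.

\begin{lemma}\label{lem:limit}
Let $f_n$ be real trigonometric polynomials with $\|f_n\|_1\le2$ such that $\widehat{f_n}(\gamma)$ converges for every $\gamma\in\Gamma$. Then there is a real measure $\mu\in M(G)$ with $\widehat\mu(\gamma)=\lim_n\widehat{f_n}(\gamma)$ for all $\gamma$.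
\end{lemma}

\begin{proof}
The functionals $u\mapsto\int uf_n\,dm$ on $C(G)$ have norm at most $2$ and converge on the dense subspace of trigonometric polynomials. Hence they converge on $C(G)$ to a bounded functional that is real on real functions.
\end{proof}

\section{Sets with few repeated differences}\label{sec:differences}

Multiplying a measure $\nu$ by $\overline{\gamma_n}$ translates its spectrum by $-\gamma_n$. If $\gamma_n\in\Lambda$ are distinct and \eqref{eq:F} holds, the sets $\Lambda-\gamma_n$ eventually miss every nonzero character, so a limit of the measures $\overline{\gamma_n}\nu$ must be a multiple of $m$. On the other hand, such a limit receives nothing from the absolutely continuous part of $\nu$ at the origin, and what it receives from the singular part is singular. This is the proof of the next proposition.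

\begin{proposition}\label{prop:rajchman}
If $\Lambda\subseteq\Gamma$ satisfies \eqref{eq:F}, then $\Lambda$ is a Rajchman set.
\end{proposition}

\begin{proof}
Let $\nu\in V^1_\Lambda(G)$ and suppose that there are $\varepsilon>0$ and distinct $\gamma_n\in\Lambda$ with $|\widehat\nu(\gamma_n)|\ge\varepsilon$. As $G$ is compact and metrizable, $L^1(|\nu|)$ is separable, so the unit ball of $L^\infty(|\nu|)$ is weak* sequentially compact. Passing to a subsequence, $\overline{\gamma_n}\to h$ weak* in $L^\infty(|\nu|)$. This means that
\begin{equation}\label{eq:weak}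
\int\overline{\gamma_n}\,d\nu'\to\int h\,d\nu'\qquad\text{for every measure $\nu'$ absolutely continuous with respect to $|\nu|$.}
\end{equation}
Taking $\nu'=\overline\gamma\,\nu$ gives $\widehat{h\nu}(\gamma)=\lim_n\widehat\nu(\gamma+\gamma_n)$ for every $\gamma\in\Gamma$.

Let $\gamma\ne0$. If $\widehat\nu(\gamma+\gamma_n)\neq0$, then $\gamma+\gamma_n\in\Lambda\cap(\Lambda+\gamma)$. By \eqref{eq:F} and the distinctness of the $\gamma_n$ this happens for finitely many $n$ only, so $\widehat{h\nu}(\gamma)=0$. Hence $h\nu=c\,m$, where $c=\int h\,d\nu$ and $|c|=\lim_n|\widehat\nu(\gamma_n)|\ge\varepsilon$.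

Write the Lebesgue decomposition as $\nu=\nu_a+\nu_s$ with $\nu_s=1_E\nu$, $m(E)=0$, and $\nu_a=1_{G\setminus E}\nu$ absolutely continuous with respect to $m$. Then $h\nu_s=1_Eh\nu=c1_Em=0$, so $\int h\,d\nu_s=0$. By \eqref{eq:weak} with $\nu'=\nu_a$ and the Riemann--Lebesgue lemma, $\int h\,d\nu_a=\lim_n\widehat{\nu_a}(\gamma_n)=0$. Thus $c=0$, a contradiction.
\end{proof}

The argument gives $h\nu_s=0$ and not $\nu_s=0$. Our examples live in this gap. When the number of representations is bounded, the $L^4$ norm of a polynomial with spectrum in $\Lambda$ is controlled by its $L^2$ norm, and the gap closes.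

\begin{proof}[Proof of Proposition~\ref{prop:bounded}]
Let $|\Lambda\cap(\Lambda+\gamma)|\le c$ for $\gamma\neq0$, and let $f$ be a trigonometric polynomial with spectrum in $\Lambda$. The coefficient of $|f|^2=f\overline f$ at $\gamma$ is $\sum_\lambda\widehat f(\lambda)\overline{\widehat f(\lambda-\gamma)}$, where only $\lambda\in\Lambda\cap(\Lambda+\gamma)$ contribute. For $\gamma=0$ it equals $\|f\|_2^2$; for $\gamma\ne0$ it has at most $c$ terms. Parseval's identity for $|f|^2$ and the Cauchy--Schwarz inequality give
\[
\|f\|_4^4\le\|f\|_2^4+c\sum_{\gamma\ne0}\sum_\lambda|\widehat f(\lambda)|^2|\widehat f(\lambda-\gamma)|^2\le(1+c)\|f\|_2^4 .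
\]
By H\"older's inequality with exponents $3/2$ and $3$, $\|f\|_2^2=\int|f|^{2/3}|f|^{4/3}\le\|f\|_1^{2/3}\|f\|_4^{4/3}$. Raising to the power $3/2$, $\|f\|_2^3\le\|f\|_1\|f\|_4^2\le(1+c)^{1/2}\|f\|_1\|f\|_2^2$, so $\|f\|_2\le(1+c)^{1/2}\|f\|_1$.

Let $\mu\in V^1_\Lambda(G)$, let $F\subset\Gamma$ be finite, and take $V$ as in \eqref{eq:kernel}. The polynomial $\mu*V$ has spectrum in $\Lambda$, so
\[
\sum_{\gamma\in F}|\widehat\mu(\gamma)|^2\le\|\mu*V\|_2^2\le(1+c)\|\mu*V\|_1^2\le4(1+c)\|\mu\|^2 .
\]
Hence $\widehat\mu\in\ell^2(\Gamma)$, so $\widehat\mu$ is the transform of a function in $L^2(G)$, and $\mu$ is that function.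
\end{proof}

For $\Lambda\subseteq\mathbb Z$ we say that \emph{the gaps of $\Lambda$ tend to infinity} if for every $g$ only finitely many pairs of consecutive elements of $\Lambda$ are at distance at most $g$.

\begin{lemma}\label{lem:gaps}
A set $\Lambda\subseteq\mathbb Z$ satisfies \eqref{eq:F} if and only if its gaps tend to infinity.
\end{lemma}

\begin{proof}
If \eqref{eq:F} holds, each of $1,\dots,g$ is a difference of elements of $\Lambda$ in finitely many ways. Conversely, let $\gamma>0$. If $\lambda\in\Lambda\cap(\Lambda+\gamma)$, then $\lambda$ has a predecessor in $\Lambda$ at distance at most $\gamma$, which leaves finitely many $\lambda$. The set $\Lambda\cap(\Lambda-\gamma)$ is the translate of $\Lambda\cap(\Lambda+\gamma)$ by $-\gamma$.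
\end{proof}

\section{The Cantor group}\label{sec:cantor}

In this section $G=\mathbb F_2^{\mathbb N}$, and $\Gamma_k$ is the group of characters that depend only on the first $k$ coordinates. The groups $\Gamma_k$ are finite, increasing, and have union $\Gamma$. A function depends only on the first $k$ coordinates if and only if it is a trigonometric polynomial with spectrum in $\Gamma_k$.

\subsection{The constraint on the increments}\label{sub:constraint}

We shall choose integers $k_0<k_1<\cdots$ and functions $f_0=1$, $f_{n+1}=f_n+d_n$, where $d_n$ depends on the first $k_{n+1}$ coordinates. At step $n$ the first $k_n$ coordinates are \emph{old}, and those with index in $(k_n,k_{n+1}]$ are \emph{new}. Each element of $\Gamma_{k_{n+1}}$ is uniquely a product of an old part, in $\Gamma_{k_n}$, and a new part. The following lemma says what \eqref{eq:F} asks of the spectra.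

\begin{lemma}\label{lem:layers}
Let $\Lambda_n\subset\Gamma_{k_{n+1}}\setminus\Gamma_{k_n}$ for $n\ge0$, and suppose that no two distinct elements of $\Lambda_n$ differ by an element of $\Gamma_{k_n}$. Then $\Lambda=\{0\}\cup\bigcup_n\Lambda_n$ satisfies \eqref{eq:F}.
\end{lemma}

\begin{proof}
Let $0\neq\gamma\in\Gamma_{k_j}$ and let $\lambda\in\Lambda_n$ with $n\ge j$. Then $\lambda-\gamma$ lies in the layer $\Gamma_{k_{n+1}}\setminus\Gamma_{k_n}$, and the only elements of $\Lambda$ in this layer are those of $\Lambda_n$. If $\lambda-\gamma$ were in $\Lambda$, then $\lambda$ and $\lambda-\gamma$ would be distinct elements of $\Lambda_n$ differing by $\gamma\in\Gamma_{k_n}$. So $\Lambda\cap(\Lambda+\gamma)\subseteq\{0\}\cup\bigcup_{n<j}\Lambda_n$, which is finite.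
\end{proof}

The hypothesis says that $\Lambda_n$ is a graph: the new part of an element is nontrivial and determines the old part. With $x$ for the old and $t$ for the new coordinates, the increment has the form $d_n(x,t)=\sum_yc_y\,\varphi(y)(x)\,y(t)$, where $y$ runs over nontrivial characters of the new coordinates and $\varphi(y)\in\Gamma_{k_n}$.

We need $\|f_n\|_1$ bounded while $f_n$ does not converge in $L^1$. The identity
\begin{equation}\label{eq:max}
\tfrac12\big(|s+\alpha|+|s-\alpha|\big)=\max(|s|,\alpha)\qquad(s\in\mathbb R,\ \alpha\geq0)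
\end{equation}
shows that adding $\pm\alpha$ with a new random sign costs nothing in $L^1$ at the points where $|f_n|\ge\alpha$, and it prevents convergence there. Where $|f_n|<\alpha$ it costs up to $\alpha$, so there we want the increment switched off. Here is the difficulty. Parseval's identity in $t$ gives
\begin{equation}\label{eq:parseval}
\int|d_n(x,t)|^2\,dt=\sum_y|c_y|^2\qquad\text{for every }x,
\end{equation}
so a graph increment has the same $L^2(dt)$ norm at every $x$ and cannot be switched off anywhere. What \eqref{eq:parseval} allows is an increment that is flat, of constant modulus, at some $x$, and peaked, tall on a small set of $t$, at other $x$. A peaked function of $L^2$ norm $\alpha$ has $L^1$ norm much smaller than $\alpha$.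

\subsection{The smallest case}\label{sub:small}

Take one old coordinate $x\in\mathbb F_2$ and $f(x)=1-(-1)^x$, so $f(0)=0$, $f(1)=2$ and $\|f\|_1=1$. Let $0<\alpha\le2$, and let $c,a,b\in\mathbb F_2$ be new coordinates. We compare three increments.

The increment $\alpha(-1)^c$ is a graph, but $\|f+\alpha(-1)^c\|_1=\frac12(\alpha+2)=1+\alpha/2$. Increments of this kind alone cannot succeed: in $\Lambda=\{0,r_1,r_2,\dots\}$ a nonzero difference determines the unordered pair, so $\Lambda$ is a Riesz set by Proposition~\ref{prop:bounded}.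

The increment $\alpha(-1)^c1_{\{x=1\}}=\frac\alpha2\big((-1)^c-(-1)^{c+x}\big)$ costs nothing, but its two characters have the same new part and differ by the old character $(-1)^x$.

The third increment is $\alpha(-1)^cB_x(a,b)$ with
\[
B_x(a,b)=\tfrac12\big(1+(-1)^a+(-1)^b+(-1)^{x}(-1)^{a+b}\big).
\]
Its four characters have new parts $(-1)^c$, $(-1)^{c+a}$, $(-1)^{c+b}$, $(-1)^{c+a+b}$, which are distinct, so it is a graph. For $x=1$, the values at $(a,b)=(0,0),(0,1),(1,0),(1,1)$ are $1,1,1,-1$; that is, $B_1(a,b)=(-1)^{ab}$ is flat. For $x=0$, $B_0=\frac12(1+(-1)^a)(1+(-1)^b)=2\cdot1_{\{a=b=0\}}$ is peaked, with $L^2$ norm $1$ and $L^1$ norm $\frac12$. So the norm of the sum is $\frac12(\frac\alpha2+2)=1+\alpha/4$: the cost has been halved. Note that $B_x(a,b)=\frac12\sum_{u,v\in\mathbb F_2}(-1)^{xuv+au+bv}$. The same sum over a larger field reduces the cost further.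

\subsection{Quadratic character sums}\label{sub:quadratic}

Let $q=2^k$, let $\mathbb F_q$ be the field with $q$ elements, and let $\psi:\mathbb F_q\to\{\pm1\}$ be a nontrivial character of the additive group, for instance $\psi(w)=(-1)^{\mathrm{Tr}(w)}$ with $\mathrm{Tr}$ the trace to $\mathbb F_2$. If $w\ne0$, then $uw$ runs through $\mathbb F_q$ with $u$, so $u\mapsto\psi(uw)$ is a nontrivial character. Consequently $\sum_u\psi(uw)=q\,1_{\{w=0\}}$, and the characters $u\mapsto\psi(uw)$, $w\in\mathbb F_q$, are distinct. For $s,a,b\in\mathbb F_q$ put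
\[
\beta_s(a,b)=\frac1q\sum_{u,v\in\mathbb F_q}\psi(suv+au+bv).
\]

\begin{lemma}\label{lem:beta}
If $s\ne0$, then $\beta_s(a,b)=\psi(ab/s)\in\{\pm1\}$. Moreover $\beta_0=q\,1_{\{a=b=0\}}$, so the mean of $|\beta_0|$ over $\mathbb F_q^2$ is $1/q$.
\end{lemma}

\begin{proof}
The sum over $u$ is $q$ if $sv+a=0$ and $0$ otherwise. For $s\neq0$ this leaves the single term $v=a/s$ (the characteristic is $2$). For $s=0$ the sum factors as $q^{-1}\cdot q1_{\{a=0\}}\cdot q1_{\{b=0\}}$, and its mean is $q\cdot q^{-2}$.
\end{proof}

The field structure is used exactly here: every $s\neq0$ is invertible. Thus $\beta_{x+z}$, as a function of $x$, is peaked at the single point $x=z$ and flat elsewhere. To be peaked on a set $X$ of points we multiply the functions $\beta_{x+z}$, $z\in X$, in separate variables; at each $x$ at most one factor is peaked and the others have modulus $1$.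

\subsection{Recovering the absolutely continuous part}\label{sub:ac}

A \emph{$k$-cylinder} is a set obtained by fixing the first $k$ coordinates. For $\mu\in M(G)$ let $E_k\mu$ be the function equal to $\mu(Z)/m(Z)$ on each $k$-cylinder $Z$. Then $\|E_k\mu\|_1\le\|\mu\|$. Since elements of $\Gamma_k$ are constant on $k$-cylinders, $E_k\mu$ is the trigonometric polynomial whose coefficients are $\widehat\mu(\gamma)$ for $\gamma\in\Gamma_k$ and $0$ otherwise.

\begin{lemma}\label{lem:ac}
Let $\mu=hm+\mu_s$ with $h\in L^1(G)$ and $\mu_s$ singular. Then $E_k\mu\to h$ in measure.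
\end{lemma}

\begin{proof}
We have $E_kp=p$ for every trigonometric polynomial $p$ and all large $k$, and $E_k$ is a contraction on $L^1$, so $E_kh\to h$ in $L^1$. It remains to show that $E_k\mu_s\to0$ in measure. Let $\varepsilon>0$. By regularity there is a compact set $C$ with $m(C)=0$ and $|\mu_s|(G\setminus C)<\varepsilon^2$. Let $C_k$ be the union of the $k$-cylinders that meet $C$. The sets $C_k$ decrease, and $\bigcap_kC_k=C$ because $C$ is closed, so $m(C_k)\to0$. Summing over the $k$-cylinders $Z$ disjoint from $C$,
\[
\int_{G\setminus C_k}|E_k\mu_s|\,dm=\sum_Z|\mu_s(Z)|\le|\mu_s|(G\setminus C)<\varepsilon^2 .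
\]
Hence $m\{|E_k\mu_s|\geq\varepsilon\}\le m(C_k)+\varepsilon$, and $\limsup_k m\{|E_k\mu_s|\geq\varepsilon\}\le\varepsilon$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:cantor}}\label{sub:proofA}

Fix a sequence $\alpha_0,\alpha_1,\dots$ in $\{2^{-j}:j\ge0\}$ in which every value $2^{-j}$ occurs infinitely often. Let $k_0=1$ and $f_0=1$.

\medskip\noindent\emph{The step.} Suppose that $f_n$ is real and depends on the first $k=k_n$ coordinates. Let $q=2^k$ and identify $\mathbb F_2^k$ with $\mathbb F_q$ as additive groups. Write $x\in\mathbb F_q$ for the first $k$ coordinates, and put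
\[
A_n=\{x\in\mathbb F_q:|f_n(x)|\ge\alpha_n\},\qquad X_n=\mathbb F_q\setminus A_n .
\]
Let $k_{n+1}=k+1+2k|X_n|$, and group the new coordinates as $c\in\mathbb F_2$ and $t=(a_z,b_z)_{z\in X_n}$ with $a_z,b_z\in\mathbb F_q$. Define
\[
B_x(t)=\prod_{z\in X_n}\beta_{x+z}(a_z,b_z),\qquad f_{n+1}(x,c,t)=f_n(x)+\alpha_n(-1)^cB_x(t),
\]
with $B_x=1$ if $X_n=\emptyset$. Since $x+z=0$ only for $z=x$, Lemma~\ref{lem:beta} gives
\begin{equation}\label{eq:values}
B_x(t)\in\{\pm1\}\ \text{ for }x\in A_n\text{ and all }t,\qquad\int|B_x(t)|\,dt=2^{-k_n}\ \text{ for }x\in X_n .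
\end{equation}

\medskip\noindent\emph{Norms.} For $x\in A_n$ and each $t$, the mean of $|f_{n+1}(x,c,t)|$ over $c$ is $|f_n(x)|$ by \eqref{eq:max}. For $x\in X_n$, the mean over $(c,t)$ is at most $|f_n(x)|+\alpha_n2^{-k_n}$. As $\alpha_n\le1$ and $k_n\ge n+1$, we get $\|f_n\|_1\le1+\sum_{j\geq0}2^{-j-1}=2$ for all $n$.

\medskip\noindent\emph{Spectrum.} For $y=(u_z,v_z)_{z\in X_n}$ put $w(y)=\sum_zu_zv_z$. Expanding the product,
\[
(-1)^cB_x(t)=q^{-|X_n|}\sum_y\psi\Big(\sum_zzu_zv_z\Big)\cdot\psi\big(x\,w(y)\big)\cdot(-1)^c\prod_{z\in X_n}\psi(a_zu_z+b_zv_z).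
\]
The first factor is a constant sign, the second is a character of the old coordinates, and the rest is a character of the new coordinates. Let $\Lambda_n$ be the set of characters of $G$ that occur in this sum. The new part is nontrivial because of $(-1)^c$, so $\Lambda_n\subset\Gamma_{k_{n+1}}\setminus\Gamma_{k_n}$. The new part determines $y$, hence $w(y)$, hence the old part. Two elements of $\Lambda_n$ that differ by an element of $\Gamma_{k_n}$ have the same new part and are therefore equal. By Lemma~\ref{lem:layers}, $\Lambda=\{0\}\cup\bigcup_n\Lambda_n$ satisfies \eqref{eq:F}, and by Proposition~\ref{prop:rajchman} it is a Rajchman set.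

\medskip\noindent\emph{The measure.} For $j\ge n$ the spectrum of $f_{j+1}-f_j$ lies in $\Lambda_j$, which is disjoint from $\Gamma_{k_n}$. So $\widehat{f_j}=\widehat{f_n}$ on $\Gamma_{k_n}$ for $j\ge n$. Lemma~\ref{lem:limit} gives a real measure $\mu$ with $\widehat\mu=\widehat{f_n}$ on $\Gamma_{k_n}$ for all $n$; that is, $E_{k_n}\mu=f_n$. Each $f_n$ has spectrum in $\Lambda$, so $\mu\in V^1_\Lambda(G)$, and $\widehat\mu(0)=\widehat{f_0}(0)=1$, so $\mu\neq0$.

\medskip\noindent\emph{Singularity.} Let $h$ be the density of the absolutely continuous part of $\mu$. By Lemma~\ref{lem:ac}, $f_n\to h$ in measure, so $f_{n+1}-f_n\to0$ in measure. Fix $\alpha=2^{-j}$ and let $n\to\infty$ through the indices with $\alpha_n=\alpha$. By \eqref{eq:values}, $|f_{n+1}-f_n|=\alpha$ on $\{|f_n|\ge\alpha\}$, so $m\{|f_n|\ge\alpha\}\to0$. Hence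
\[
m\{|h|\ge2\alpha\}\le m\{|f_n|\ge\alpha\}+m\{|h-f_n|\ge\alpha\}\to0 .
\]
This is where each value $2^{-j}$ must recur infinitely often. As $j$ is arbitrary, $h=0$ a.e. So $\mu$ is a nonzero singular measure in $V^1_\Lambda(G)$, and $\Lambda$ is not a Riesz set. \qed

\section{Arbitrary infinite groups}\label{sec:general}

Three features of the Cantor group were used: new coordinates that are independent of the old ones, the fields $\mathbb F_q$, and the averaging operators $E_k$. On a general group we replace them as follows. New coordinates are first taken as independent variables on an auxiliary group $G\times K^r$, and are then replaced by characters of $G$ that are nearly independent (Lemma~\ref{lem:transfer}). The functions $\beta_{x+z}$ are replaced by sums of two translates of an indicator function with random phases (Lemma~\ref{lem:key}). The operators $E_k$ are replaced by the kernels \eqref{eq:kernel}.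

\subsection{Reduction to two types of groups}\label{sub:reduction}

Let $\mathbb T=\{\zeta\in\mathbb C:|\zeta|=1\}$, and let $K$ be either $\mathbb T$ or the group of $p$-th roots of unity for a prime $p$. The group $K$ is written multiplicatively. Its dual $\widehat K$ is $\mathbb Z$ or $\mathbb Z/p$, with $u\in\widehat K$ acting by $\zeta\mapsto\zeta^u$. We say that $G$ is \emph{adapted to $K$} if
\begin{itemize}
\item[(K1)] every $\gamma\in\Gamma$ takes its values in $K$, so that $u\gamma$ is defined for $u\in\widehat K$ by $(u\gamma)(x)=\gamma(x)^u$;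
\item[(K2)] for every $u\in\widehat K\setminus\{0\}$ the homomorphism $\gamma\mapsto u\gamma$ of $\Gamma$ has finite kernel.
\end{itemize}

\begin{lemma}\label{lem:reduction}
Suppose that on every infinite $G$ that is adapted to some $K$ there is a set satisfying \eqref{eq:F} that is not a Riesz set. Then there is such a set on every infinite $G$.
\end{lemma}

\begin{proof}
Let $G$ be infinite, and put $\Gamma[u]=\{\gamma:u\gamma=0\}$ for integers $u\geq1$. The map $\gamma\mapsto a\gamma$ sends $\Gamma[ab]$ into $\Gamma[b]$ with kernel $\Gamma[a]$, so $|\Gamma[ab]|\le|\Gamma[a]|\,|\Gamma[b]|$. If $\Gamma[p]$ is finite for every prime $p$, then every $\Gamma[u]$ is finite, and $G$ is adapted to $\mathbb T$.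

Otherwise $\Gamma_0=\Gamma[p]$ is infinite for some prime $p$. Let $H=\{x\in G:\gamma(x)=1\text{ for all }\gamma\in\Gamma_0\}$ and let $\pi:G\to G/H$ be the quotient map. By duality, the characters of $G$ that are trivial on $H$ are those in $\Gamma_0$, and $\Gamma_0$ is the dual of the compact metrizable group $G/H$. This group is infinite and adapted to the $p$-th roots of unity: $\gamma(x)^p=1$ for $\gamma\in\Gamma_0$, and multiplication by $u\not\equiv0\pmod p$ is invertible on $\Gamma_0$. Let $\Lambda\subset\Gamma_0$ satisfy \eqref{eq:F} in $\Gamma_0$, and let $\mu\in V^1_\Lambda(G/H)$ be not absolutely continuous. Then $\Lambda$ satisfies \eqref{eq:F} in $\Gamma$, since $\Lambda\cap(\Lambda+\gamma)=\emptyset$ for $\gamma\notin\Gamma_0$. Define $\mu'\in M(G)$ by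
\[
\int_Gu\,d\mu'=\int_{G/H}\Big(\int_Hu(x+h)\,dm_H(h)\Big)\,d\mu(x+H),\qquad u\in C(G).
\]
For $u=\overline\gamma$ the inner integral is $\overline{\gamma(x)}$ if $\gamma\in\Gamma_0$ and $0$ otherwise, so $\mu'\in V^1_\Lambda(G)$. For $u=v\circ\pi$ we see that the image of $\mu'$ under $\pi$ is $\mu$. The image of $m$ is the Haar measure of $G/H$. If $\mu'$ were absolutely continuous, then for every Haar-null Borel set $E\subset G/H$ we would have $m(\pi^{-1}E)=0$ and $\mu(E)=\mu'(\pi^{-1}E)=0$, so $\mu$ would be absolutely continuous.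
\end{proof}

From now on $G$ is infinite and adapted to $K$. Integrals over $K^r$ are taken with respect to normalized Haar measure.

\subsection{Graph polynomials and transfer}\label{sub:transfer}

For $t\in K^r$ and $y\in\widehat K^r$ write $t^y=\prod_it_i^{y_i}$. A function on $G\times K^r$ has \emph{graph form} if it can be written as
\[
g(x,t)=\sum_{y\in Y}c_y\,\varphi(y)(x)\,t^y
\]
with $Y\subset\widehat K^r$ finite, $c_y\in\mathbb C$, and $\varphi:Y\to\Gamma$ a function; we call $Y$ the set of \emph{exponents}. It is a \emph{graph polynomial} if moreover $0\notin Y$. This is the form of the increments in Section~\ref{sub:constraint}. Three operations preserve graph form: complex conjugation, which replaces $Y$ by $-Y$; sums of functions with disjoint sets of exponents; and products $g_1(x,t_1)g_2(x,t_2)$ in separate variables, where the exponent $(y_1,y_2)$ carries the character $\varphi_1(y_1)+\varphi_2(y_2)$.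

For $\tau\in\Gamma^r$ put $y\cdot\tau=\sum_iy_i\tau_i$ and $\tau(x)=(\tau_1(x),\dots,\tau_r(x))$, which lies in $K^r$ by (K1). Then $\tau(x)^y=(y\cdot\tau)(x)$, so $g^\tau(x)=g(x,\tau(x))$ is a trigonometric polynomial on $G$ with spectrum in $\{\varphi(y)+y\cdot\tau:y\in Y\}$, real if $g$ is real. The next lemma chooses $\tau$ so that this set and its differences avoid a given finite set, and so that $\tau(x)$ imitates an independent variable.

\begin{lemma}\label{lem:transfer}
Let $g$ be a real graph polynomial on $G\times K^r$, $f$ a real trigonometric polynomial on $G$, $F\subset\Gamma$ finite, $\Psi_1,\Psi_2:\mathbb R^2\to\mathbb R$ continuous, and $\varepsilon>0$. There is $\tau\in\Gamma^r$ such that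
\begin{itemize}
\item[(i)] $\varphi(y)+y\cdot\tau\notin F$ for $y\in Y$, and $(\varphi(y)+y\cdot\tau)-(\varphi(y')+y'\cdot\tau)\notin F$ for $y\neq y'$ in $Y$;
\item[(ii)] $\Big|\int_G\Psi_i(f,g^\tau)\,dm-\int_G\int_{K^r}\Psi_i(f(x),g(x,t))\,dt\,dm(x)\Big|<\varepsilon$ for $i=1,2$.
\end{itemize}
\end{lemma}

\begin{proof}
First, given finite sets $Y'\subset\widehat K^r\setminus\{0\}$ and $F'\subset\Gamma$, there is $\tau$ with $y\cdot\tau\notin F'$ for all $y\in Y'$. Choose $\tau_1,\dots,\tau_r$ successively. For each $y\in Y'$ whose last nonzero coordinate is $y_i$, we need $y_i\tau_i\notin F'-\sum_{l<i}y_l\tau_l$. By (K2) this excludes finitely many $\tau_i$, and $\Gamma$ is infinite.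

Property (i) holds if $Y'$ contains $Y$ and $(Y-Y)\setminus\{0\}$, and $F'$ contains $F-\varphi(Y)$ and $F-\varphi(Y)+\varphi(Y)$. Here both $0\notin Y$ and the graph form are used: distinct terms of $g$ have distinct exponents, so $y-y'\neq0$.

For (ii), approximate the continuous function $\Psi_i(f(x),g(x,t))$ uniformly within $\varepsilon/3$ by a trigonometric polynomial $T_i(x,t)=\sum a^{i}_{\gamma,y}\gamma(x)t^y$ on $G\times K^r$. Enlarge $Y'$ to contain all nonzero $y$ and $F'$ to contain all $-\gamma$ that occur in $T_1,T_2$. Then $\gamma+y\cdot\tau\neq0$ for every term with $y\neq0$, so $\int_GT_i(x,\tau(x))\,dm=a^i_{0,0}=\iint T_i$. The two integrals in (ii) differ by at most $2\varepsilon/3$.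
\end{proof}

Without (K2) the lemma fails: if $2\Gamma=0$ and $K=\mathbb T$, the exponent $y=2$ gives $y\cdot\tau=0$ for every $\tau$. This is the reason for the reduction.

\subsection{The increment}\label{sub:key}

We need a substitute for $\beta_{x+z}$: a function of graph form that takes values in $\{0\}\cup K$ when $x$ is far from $z$ and has a smaller $L^1$ norm when $x$ is close to $z$. Let $D$ be the indicator of a small neighborhood of $1$ in $K^k$, of measure $\sigma$, and let $\Phi:G\to K^k$ be a homomorphism. Consider $b_0D(a)+b_1D(a\Phi(x-z))$ with $a\in K^k$ and phases $b_0,b_1\in K$. Its squared $L^2$ norm is $2\sigma$ for all $x$, in accordance with \eqref{eq:parseval}. When $x$ is far from $z$ the two supports are disjoint and the $L^1$ norm is $2\sigma$. When $x=z$ the function is $(b_0+b_1)D(a)$, of $L^1$ norm at most $\sqrt2\,\sigma$. Powers in separate variables make the ratio of the two norms as small as we wish.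

A new difficulty appears. Unlike $\beta_s$, these functions vanish most of the time, and a product of many of them is nonzero with a small probability $\kappa$ that we do not control. We therefore add about $\theta/\kappa$ independent copies. With probability about $\theta$ exactly one copy is nonzero, and this is the useful event. With probability at most about $\theta^2$ two or more are nonzero, and this costs $L^1$ norm. Parameters with $\sum\theta_n^2<\infty$ and $\sum\theta_n=\infty$ keep the cost finite and the effect infinite. Since each step now moves $f_n$ only on a set of small measure, the effect must be accumulated over many steps. We record it with the strictly convex function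
\[
Q(s)=\sqrt{1+s^2},\qquad|Q'|\le1,\qquad Q''(s)=(1+s^2)^{-3/2},\qquad Q(s)\le1+|s| ,
\]
whose integral grows under perturbations of mean zero but stays bounded with the $L^1$ norm.

\begin{lemma}\label{lem:key}
Let $f$ be a real trigonometric polynomial on $G$, and let $0<\alpha\le1$, $0<\theta\le\frac14$, $\eta>0$. There is a real graph polynomial $g$ on some $G\times K^r$ such that
\begin{align}
\iint|f+\alpha g|&\le\int|f|+2\alpha\theta^2+\eta,\label{eq:a}\\
\iint Q(f+\alpha g)&\ge\int Q(f)+\frac{\alpha^5\theta}{300}\;m\{\alpha\le|f|\le1/\alpha\}-\eta .\label{eq:b}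
\end{align}
\end{lemma}

\begin{proof}
We first build a bounded Borel function $g^0$ that satisfies the estimates, and then approximate it. The symbols $\mathbb E$ and $\mathbb P$ denote integral and measure in the variables from $K$, with $x\in G$ fixed.

\medskip\noindent\emph{Step 1: separating large from small values of $f$.} Let $\eta_0=\min(\eta,1)/4$ and $A=\{|f|\ge\alpha\}$. Let $C\subseteq G\setminus A$ be compact with $m(G\setminus(A\cup C))<\eta_0$. The set $A-C$ is compact and does not contain $0$, so $W=G\setminus(A-C)$ is a neighborhood of $0$, and $x-z\notin W$ for $x\in A$, $z\in C$.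

For $0<s<\pi$ let $J_s=\{\zeta\in K:|\arg\zeta|<s\}$. The map $x\mapsto(\gamma(x))_{\gamma\in\Gamma}$ is continuous and injective on the compact space $G$, hence a homeomorphism onto its image in $K^\Gamma$. So there are $0<s<\pi/2$ and $\gamma_1,\dots,\gamma_k\in\Gamma$, $k\ge1$, such that $x\in W$ whenever $\gamma_i(x)\in J_{2s}$ for all $i$. Put $\Phi=(\gamma_1,\dots,\gamma_k):G\to K^k$, let $D$ be the indicator of $J_s^k$, let $\rho$ be the measure of $J_s$ in $K$, and let $\sigma=\rho^k$. We have $\rho>0$ since $J_s$ is a neighborhood of $1$. We have $\rho<1$ since $\{\zeta\in K:\operatorname{Re}\zeta<0\}$ is open, disjoint from $J_s$, and nonempty: it contains $-1$ or, for $p$ odd, $e^{\pi i(p-1)/p}$. If $a$ and $a\Phi(x)$ both lie in $J_s^k$, then $\Phi(x)\in J_{2s}^k$, so $x\in W$. Thus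
\begin{equation}\label{eq:disjoint}
x\notin W\ \Longrightarrow\ D(a)\,D(a\Phi(x))=0\ \text{ for all }a\in K^k.
\end{equation}
Translation is continuous in $L^1(K^k)$, so there is an open neighborhood $W'$ of $0$ in $G$ with $\mathbb E|D(a\Phi(x))-D(a)|\le\sigma/20$ for $x\in W'$.

\medskip\noindent\emph{Step 2: one factor.} For $x,z\in G$, $a\in K^k$ and $b_0,b_1\in K$ put
\[
P_x^z(a,b_0,b_1)=b_0D(a)+b_1D(a\Phi(x-z)).
\]
Then:
\begin{itemize}
\item[(P1)] $\mathbb E|P^z_x|\le2\sigma$ for all $x,z$.
\item[(P2)] If $x-z\notin W$, then $P^z_x\in\{0\}\cup K$ and $\mathbb P(P_x^z\ne0)=2\sigma$, by \eqref{eq:disjoint}.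
\item[(P3)] If $x-z\in W'$, then $\mathbb E|P_x^z|\le\frac34\cdot2\sigma$.
\end{itemize}
For (P3) write $P_x^z=(b_0+b_1)D(a)+b_1\big(D(a\Phi(x-z))-D(a)\big)$. Since $\mathbb Eb_0=0$, we have $\mathbb E|b_0+b_1|^2=2$, so $\mathbb E|b_0+b_1|\le\sqrt2$ and $\mathbb E|P^z_x|\le\sqrt2\,\sigma+\sigma/20\le\frac32\sigma$.

\medskip\noindent\emph{Step 3: the product.} Let $X\subseteq C$ be finite with $C\subseteq X+W'$ (empty if $C$ is empty), and let $\ell\geq1$ satisfy $(3/4)^\ell\le\eta_0$. Choose $M\geq1$ so large that
\[
\kappa=\rho^M(2\sigma)^{|X|\ell}\le\theta^2,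
\]
let $D'$ be the indicator of $J_s^M\subset K^M$, and put, with all variables separate,
\[
B_x=b_*\,D'(a_*)\prod_{z\in X}\prod_{l=1}^\ell P^z_x(a_{z,l},b_{z,l,0},b_{z,l,1}),\qquad b_*\in K,\ a_*\in K^M .
\]
The factor $D'$ only makes $\kappa$ small, so that $\theta$ is close to a multiple of $\kappa$. The factor $b_*$ plays the role of $(-1)^c$. By independence and (P1), $\mathbb E|B_x|\le\kappa$ for all $x$. If $x\in C$, some $z\in X$ has $x-z\in W'$, and (P3) applied to its $\ell$ factors gives $\mathbb E|B_x|\le\kappa\eta_0$. If $x\in A$, then (P2) applies to every factor, so $B_x\in\{0\}\cup K$ and $\mathbb P(B_x\neq0)=\kappa$; conditionally on $B_x\ne0$, the value $B_x$ is uniformly distributed on $K$, because $b_*$ is uniform and independent of the other factors.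

\medskip\noindent\emph{Step 4: the sum of copies.} Let $I=\lfloor\theta/\kappa\rfloor$, so that $\theta-\theta^2\le\theta-\kappa\le I\kappa\le\theta$ and $I\geq1$. Let $t^{(1)},\dots,t^{(I)}$ be separate copies of the whole list of variables, $t=(t^{(1)},\dots,t^{(I)})\in K^r$, and
\[
g^0(x,t)=\operatorname{Re}\sum_{i=1}^IB_x(t^{(i)}).
\]
Then $\mathbb Eg^0=0$ for all $x$ because $\mathbb Eb_*=0$. Also $\mathbb E|g^0|\le I\kappa\le1$ for all $x$, and $\mathbb E|g^0|\le\eta_0$ for $x\in C$.

Let $x\in A$, and let $N$ be the number of nonzero terms. It is binomial with parameters $I,\kappa$, and Bernoulli's inequality gives $\mathbb P(N=1)=I\kappa(1-\kappa)^{I-1}\ge I\kappa-(I\kappa)^2$. Since $|g^0|\le N$,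
\begin{equation}\label{eq:overlap}
\mathbb E(|g^0|-1)^+\le\mathbb E\big[N1_{\{N\ge2\}}\big]=I\kappa-\mathbb P(N=1)\le(I\kappa)^2\le\theta^2 .
\end{equation}
Let $\zeta$ be uniform on $K$ and $\pi_0=\mathbb P(|\operatorname{Re}\zeta|\ge\frac12)$. If $K=\{\pm1\}$, then $\pi_0=1$. Otherwise $\mathbb E\zeta^2=0$, so $\frac12=\mathbb E(\operatorname{Re}\zeta)^2\le\pi_0+\frac14(1-\pi_0)$ and $\pi_0\ge\frac13$. On $\{N=1\}$, $g^0$ is the real part of a uniform element of $K$. Using $\theta\le\frac14$,
\begin{equation}\label{eq:useful}
\mathbb P(|g^0|\ge\tfrac12)\ge\tfrac13\,\mathbb P(N=1)\ge\tfrac13(\theta-2\theta^2)\ge\theta/6\qquad(x\in A).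
\end{equation}

\medskip\noindent\emph{Step 5: the upper bound for $g^0$.} In place of \eqref{eq:max} we use, for real $s_0\ne0$ and $w$,
\[
|s_0+w|\le|s_0|+\operatorname{sgn}(s_0)\,w+2(|w|-|s_0|)^+ .
\]
By symmetry let $s_0>0$. If $s_0+w\ge0$, the left side is $s_0+w$. If $s_0+w<0$, it is $s_0+w+2(|w|-s_0)$. For $x\in A$ take $s_0=f(x)$ and $w=\alpha g^0$. Then $(|w|-|s_0|)^+\le\alpha(|g^0|-1)^+$, so \eqref{eq:overlap} and $\mathbb Eg^0=0$ give $\mathbb E|f+\alpha g^0|\le|f|+2\alpha\theta^2$. For $x\in C$ the triangle inequality gives the bound $|f|+\eta_0$, and on the remaining set, of measure less than $\eta_0$, the bound $|f|+1$. Therefore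
\[
\iint|f+\alpha g^0|\le\int|f|+2\alpha\theta^2+2\eta_0\le\int|f|+2\alpha\theta^2+\eta/2 .
\]

\medskip\noindent\emph{Step 6: the lower bound for $g^0$.} Fix $x$, let $s_0=f(x)$ and $R(w)=Q(s_0+w)-Q(s_0)-Q'(s_0)w$. The function $R$ is convex with minimum $R(0)=0$, and $\mathbb EQ(f+\alpha g^0)-Q(f)=\mathbb ER(\alpha g^0)\ge0$ since $\mathbb Eg^0=0$. Suppose $\alpha\le|s_0|\le1/\alpha$. For $|s'|\le1/\alpha+\alpha/2$ we have $1+s'^2\le(1+2\alpha^2+\alpha^4/4)/\alpha^2\le3.25/\alpha^2$, so $Q''(s')\ge\alpha^3/3.25^{3/2}\ge\alpha^3/6$. As $R$ is monotone on each side of $0$, Taylor's formula gives, for $|w|\ge\alpha/2$,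
\[
R(w)\ge\min R(\pm\alpha/2)\ge\frac12\cdot\frac{\alpha^2}4\cdot\frac{\alpha^3}6=\frac{\alpha^5}{48}.
\]
With \eqref{eq:useful}, $\mathbb ER(\alpha g^0)\ge\frac{\alpha^5}{48}\cdot\frac\theta6\ge\frac{\alpha^5\theta}{300}$. So \eqref{eq:b} holds for $g^0$ without the term $-\eta$. The upper restriction $|f|\le1/\alpha$ is needed because $Q''$ tends to $0$ at infinity.

\medskip\noindent\emph{Step 7: polynomial approximation.} If $K$ is finite, $D$ and $D'$ are trigonometric polynomials, and we put $D_j=D$, $D_j'=D'$. If $K=\mathbb T$, let $D_j,D'_j$ be the convolutions of $D,D'$ with products of $j$-th Fej\'er kernels; they are trigonometric polynomials with values in $[0,1]$ that converge to $D,D'$ in $L^1$. Let $P_{x,j}^z$, $B_{x,j}$, $g_j$ be defined as above with $D_j,D'_j$ in place of $D,D'$. By translation invariance $\mathbb E|P^z_{x,j}-P^z_x|\le2\|D_j-D\|_1$ for all $x,z$. All factors are bounded by $2$. Replacing the $L=1+|X|\ell$ factors other than $b_*$ one at a time gives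
\[
\mathbb E|B_{x,j}-B_x|\le2^{L}L\,\big(\|D_j-D\|_1+\|D_j'-D'\|_1\big)\qquad\text{for all }x,
\]
so $\iint|g_j-g^0|\to0$. Since $|\cdot|$ and $Q$ are $1$-Lipschitz and $\alpha\le1$, both \eqref{eq:a} and \eqref{eq:b} hold for $g=g_j$ as soon as $\iint|g_j-g^0|\le\eta/2$.

\medskip\noindent\emph{Step 8: graph form.} Write $D_j(a)=\sum_u\widehat{D_j}(u)a^u$ with $u\in\widehat K^k$. Then
\[
P^z_{x,j}=\sum_u\widehat{D_j}(u)\,b_0a^u+\sum_u\widehat{D_j}(u)\overline{\Phi(z)^u}\,\Big(\sum_iu_i\gamma_i\Big)(x)\;b_1a^u .
\]
The monomial $b_0a^u$ carries the character $0$, and $b_1a^u$ carries $\sum_iu_i\gamma_i$. These monomials are distinct thanks to the phases $b_0,b_1$, so $P^z_{x,j}$ has graph form, and so has the product $B_{x,j}$. Every monomial of $B_{x,j}(t^{(i)})$ has exponent $1$ in $b_*^{(i)}$ and exponent $0$ in $b_*^{(i')}$ for $i'\ne i$. Hence all exponents are nonzero, and the sets of exponents for different $i$ are disjoint. If $K=\{\pm1\}$, then $B_{x,j}$ is real and $g_j=\sum_iB_{x,j}(t^{(i)})$. Otherwise $-1\notin\{0,1\}$ in $\widehat K$, and the monomials of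 $\overline{B_{x,j}(t^{(i)})}$ have exponent $-1$ in $b_*^{(i)}$ and $0$ in the other $b_*^{(i')}$, so the $2I$ functions $B_{x,j}(t^{(i)})$, $\overline{B_{x,j}(t^{(i)})}$ have pairwise disjoint sets of nonzero exponents. In both cases $g_j$ is a real graph polynomial.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:general}}\label{sub:proofB}

If $G$ is finite, every measure is absolutely continuous and every subset of $\Gamma$ is a Riesz set. The last sentence of the theorem is Lemma~\ref{lem:gaps}. By Proposition~\ref{prop:rajchman} and Lemma~\ref{lem:reduction} it remains to find, on an infinite $G$ adapted to $K$, a set satisfying \eqref{eq:F} that is not a Riesz set.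

\medskip\noindent\emph{Construction.} Enumerate $\Gamma=\{\omega_1,\omega_2,\dots\}$ and let $\Omega_n=\{0,\pm\omega_1,\dots,\pm\omega_n\}$. In view of \eqref{eq:a} and \eqref{eq:b} we want $\alpha_n\to0$, $\sum\theta_n^2<\infty$ and $\sum\alpha_n^5\theta_n=\infty$; take
\[
\alpha_n=(1+\log n)^{-1/5},\qquad\theta_n=\frac1{4n},\qquad\eta_n=2^{-n-2}\qquad(n\ge1).
\]
Put $f_1=1$ and $\Lambda_0=\{0\}$. Suppose that finite sets $\Lambda_0,\dots,\Lambda_{n-1}$ and a real trigonometric polynomial $f_n$ with spectrum in $\Lambda^{(n)}=\bigcup_{j<n}\Lambda_j$ are given. By \eqref{eq:kernel} choose a trigonometric polynomial $V_n$ with $\|V_n\|_1\le2$ and $\widehat{V_n}=1$ on $\Lambda^{(n)}\cup\{\omega_1,\dots,\omega_n\}$. Put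
\[
F_n=\big(\Lambda^{(n)}+\Omega_n\big)\cup\bigcup_{j\le n}\operatorname{supp}\widehat{V_j}.
\]
This finite set contains $\Omega_n$ and $\Lambda^{(n)}$, since $0$ lies in both. The first part of $F_n$ serves condition \eqref{eq:F}; the second will let $V_j$ recover $f_j$ from the limit measure. Let $g_n$ be given by Lemma~\ref{lem:key} for $(f_n,\alpha_n,\theta_n,\eta_n)$. Apply Lemma~\ref{lem:transfer} to $g_n$, $f_n$, $F_n$, $\varepsilon=\eta_n$, $\Psi_1(s,w)=|s+\alpha_nw|$ and $\Psi_2(s,w)=Q(s+\alpha_nw)$, and let $\tau$ be the result. Define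
\[
\Lambda_n=\{\varphi(y)+y\cdot\tau:y\in Y\},\qquad f_{n+1}=f_n+\alpha_ng_n^\tau,
\]
and finally $\Lambda=\bigcup_{n\ge0}\Lambda_n$. By part (i) of Lemma~\ref{lem:transfer}, for $n\ge1$,
\begin{equation}\label{eq:avoid}
\Lambda_n\cap F_n=\emptyset,\qquad\lambda-\lambda'\notin F_n\ \text{ for distinct }\lambda,\lambda'\in\Lambda_n .
\end{equation}
In particular the sets $\Lambda_n$ are pairwise disjoint.

\medskip\noindent\emph{Condition \eqref{eq:F}.} Let $\gamma=\omega_k\ne0$ and $\lambda-\lambda'=\gamma$ with $\lambda,\lambda'\in\Lambda$. Let $n$ be the larger of the indices of the sets $\Lambda_j$ containing $\lambda$ and $\lambda'$, and suppose $n\ge k$. If both lie in $\Lambda_n$, then they are distinct and their difference lies in $\Omega_n\subseteq F_n$, contrary to \eqref{eq:avoid}. Otherwise the one in $\Lambda_n$ lies in $\Lambda^{(n)}\pm\omega_k\subseteq F_n$, again contrary to \eqref{eq:avoid}. So $n<k$, and $\Lambda\cap(\Lambda+\gamma)\subseteq\Lambda^{(k)}$ is finite.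

\medskip\noindent\emph{A subsequence of $(f_n)$ tends to $0$ in measure.} Let $U_n=\{\alpha_n\le|f_n|\le1/\alpha_n\}$. Lemmas~\ref{lem:key} and~\ref{lem:transfer} give
\[
\|f_{n+1}\|_1\le\|f_n\|_1+2\theta_n^2+2\eta_n,\qquad\int Q(f_{n+1})\ge\int Q(f_n)+\frac{\alpha_n^5\theta_n}{300}\,m(U_n)-2\eta_n .
\]
Since $\sum2\theta_n^2=\pi^2/48<\frac14$ and $\sum2\eta_n=\frac12$, we have $\|f_n\|_1\le2$ and $\int Q(f_n)\le3$. Summing the second inequality, $\sum\alpha_n^5\theta_n\,m(U_n)<\infty$. But $\sum\alpha_n^5\theta_n=\sum\frac1{4n(1+\log n)}=\infty$, so $m(U_{n_i})\to0$ along a subsequence. By Chebyshev's inequality $m\{|f_n|>1/\alpha_n\}\le2\alpha_n$. Hence for $\varepsilon>0$ and all $i$ with $\alpha_{n_i}\le\varepsilon$,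
\[
m\{|f_{n_i}|\ge\varepsilon\}\le m(U_{n_i})+2\alpha_{n_i}\to0 .
\]

\medskip\noindent\emph{The measure.} The spectrum of $f_{n+1}-f_n$ lies in $\Lambda_n$. For $n\ge k$ we have $\omega_k\in F_n$, so $\omega_k\notin\Lambda_n$ and $\widehat{f_n}(\omega_k)$ is constant for $n\ge k$. Lemma~\ref{lem:limit} gives $\mu\in M(G)$ with $\widehat\mu=\lim\widehat{f_n}$, and $\mu\in V^1_\Lambda(G)$. We claim that
\begin{equation}\label{eq:recover}
\mu*V_n=f_n\qquad(n\ge1).
\end{equation}
Compare coefficients at $\gamma$. If $\gamma\in\Lambda^{(n)}$, then $\gamma\notin\Lambda_j$ for $j\ge n$, so $\widehat\mu(\gamma)=\widehat{f_n}(\gamma)$, and $\widehat{V_n}(\gamma)=1$. If $\gamma\notin\Lambda^{(n)}$, then $\widehat{f_n}(\gamma)=0$; either $\widehat\mu(\gamma)=0$, or $\gamma\in\Lambda_j$ for some $j\ge n$, and then $\widehat{V_n}(\gamma)=0$ because $\operatorname{supp}\widehat{V_n}\subseteq F_j$. This proves \eqref{eq:recover}. The first case with $n=1$ and $\gamma=0$ gives $\widehat\mu(0)=1$.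

Suppose that $\mu=hm$ with $h\in L^1(G)$. For every trigonometric polynomial $p$ we have $p*V_n=p$ for large $n$, since $\widehat{V_n}=1$ on $\{\omega_1,\dots,\omega_n\}$, and then $\|h*V_n-h\|_1\le\|(h-p)*V_n\|_1+\|p-h\|_1\le3\|h-p\|_1$. So $f_n=h*V_n\to h$ in $L^1$ and in measure. Since a subsequence tends to $0$ in measure, $h=0$, contrary to $\widehat\mu(0)=1$. Thus $\mu\in V^1_\Lambda(G)\setminus L^1_\Lambda(G)$, and $\Lambda$ is not a Riesz set. \qed

\begin{thebibliography}{9}

\bibitem{RL}
\emph{Riemann--Lebesgue properties of Banach spaces associated with subsets of countable discrete abelian groups},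
\texttt{http://core-cms.prod.aop.cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 0A73CCF6A3E345B033D2F031CC1863C7/\allowbreak S0017089502001118a.pdf/\allowbreak riemannlebesgue\_\allowbreak properties\_\allowbreak of\_\allowbreak banach\_\allowbreak spaces\_\allowbreak associated\_\allowbreak with\_\allowbreak subsets\_\allowbreak of\_\allowbreak countable\_\allowbreak discrete\_\allowbreak abelian\_\allowbreak groups.pdf}

\bibitem{Rudin}
Rudin, \emph{Fourier Analysis on Groups}.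

\end{thebibliography}
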